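# Quartic Salem dilations admit no integrable refinable function with integer translations

## 1. One equation at two dilations: $\sqrt2$ and the golden ratio

Fix a real number $\lambda>1$ and look for an integrable $f$ with
$$f(x)=\tfrac{\lambda}{2}f(\lambda x)+\tfrac{\lambda}{2}f(\lambda x-1).$$
There is a natural candidate. Let $X_1,X_2,\dots$ be independent fair bits (values $0,1$) and let $Z=\sum_{k\ge1}\lambda^{-k}X_k$. Then $Z=\lambda^{-1}(X_1+Z')$, where $Z'$ has the same law as $Z$ and is independent of $X_1$. If $Z$ has a density $f$, this identity says exactly that $f$ solves the equation. For $\lambda=2$ the variable $Z$ is uniform on $[0,1]$, so $f=1_{[0,1]}$ is a solution.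

Take $\lambda=\sqrt2$. Separate even and odd indices: since $\lambda^{-2j}=2^{-j}$ and $\lambda^{-(2j-1)}=\sqrt2\,2^{-j}$,
$$Z=\sum_{j\ge1}2^{-j}X_{2j}+\sqrt2\sum_{j\ge1}2^{-j}X_{2j-1}=U+\sqrt2\,V,$$
with $U,V$ independent and uniform on $[0,1]$. So $Z$ has a trapezoidal density: $f(x)=x/\sqrt2$ on $[0,1]$, $f=1/\sqrt2$ on $[1,\sqrt2]$, $f(x)=(1+\sqrt2-x)/\sqrt2$ on $[\sqrt2,1+\sqrt2]$, and $0$ elsewhere. We can check the equation directly. For $0\le x\le1/\sqrt2$ only the first term is present, and it equals $\frac1{\sqrt2}\cdot\frac{\sqrt2x}{\sqrt2}=\frac{x}{\sqrt2}$. For $1/\sqrt2\le x\le1$ the right side is $\frac1{\sqrt2}\big(\frac1{\sqrt2}+\frac{\sqrt2x-1}{\sqrt2}\big)=\frac x{\sqrt2}$. For $1\le x\le\frac{1+\sqrt2}2$ it is $\frac1{\sqrt2}\big(\frac{1+\sqrt2-\sqrt2x}{\sqrt2}+\frac{\sqrt2x-1}{\sqrt2}\big)=\frac1{\sqrt2}$. Both sides vanish for $x<0$, and both are unchanged under $x\mapsto1+\sqrt2-x$, so the rest follows.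

Now take $\lambda=\varphi=\frac{1+\sqrt5}2$. With $\widehat\mu(\xi)=\mathbb E\,e^{-2\pi\mathrm i\xi Z}$ we have $|\widehat\mu(\xi)|=\prod_{k\ge1}|\cos(\pi\varphi^{-k}\xi)|$, because a fair bit contributes $|1+e^{-2\pi\mathrm it}|/2=|\cos\pi t|$. At $\xi=\varphi^N$,
$$|\widehat\mu(\varphi^N)|=\prod_{l<N}|\cos(\pi\varphi^l)| .$$
For $l>0$ the number $\varphi^l+(-\varphi^{-1})^l$ is an integer (the trace of $\varphi^l$), so $\varphi^l$ is within $\varphi^{-l}$ of an integer. For $l<0$ the number $\varphi^l$ is itself small. Hence the $l$-th factor is $1-O(\varphi^{-2|l|})$. No factor vanishes: $\varphi^0=1$, and for $l\ne0$ the number $\varphi^l$ is irrational, since it differs in modulus from its conjugate. So $|\widehat\mu(\varphi^N)|$ tends to the positive number $\prod_{l\in\mathbb Z}|\cos\pi\varphi^l|$. By the Riemann–Lebesgue lemma, $Z$ has no density.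

So $\sqrt2$ has an integrable solution, and $\varphi$ has none with these weights. The golden ratio argument used only that the conjugate of $\varphi$ is less than $1$ in modulus. Is that the only obstruction? The rest of these notes makes the question precise and answers it.

## 2. Refinable functions, Pisot numbers, and dilations with conjugates on the unit circle

Throughout, $\widehat f(\xi)=\int f(x)e^{-2\pi\mathrm ix\xi}\,dx$, and $\|x\|$ is the distance from $x$ to $\mathbb Z$.

**Definition (refinable).** Let $\lambda\in\mathbb R$, $|\lambda|>1$. The refinement equation is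
$$f(x)=\sum_{j=0}^mc_jf(\lambda x-d_j),\qquad\sum_{j=0}^mc_j=|\lambda|,\tag{1}$$
with $c_j,d_j$ real. Up to a scalar multiple it has a unique compactly supported distribution solution. We recall this fact, together with the formula for the solution normalized by $\widehat f(0)=1$:
$$\widehat f(\xi)=\prod_{k\ge1}H(\lambda^{-k}\xi),\qquad H(\xi)=|\lambda|^{-1}\sum_{j=0}^mc_je^{-2\pi\mathrm id_j\xi}.\tag{2}$$
Such a solution is called $\lambda$-refinable. It has *integer translations* if all $d_j\in\mathbb Z$.

In Section 1, $H(\xi)=\frac12(1+e^{-2\pi\mathrm i\xi})$. Note that the $c_j$ may be negative. What integer translations give us is that $H$ has period $1$.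

**Definition (Pisot number).** A Pisot number is a real algebraic integer whose other algebraic conjugates all lie strictly inside the unit circle.

The golden ratio is one, with conjugate $-\varphi^{-1}$. The number $\sqrt2$ is not, its conjugate being $-\sqrt2$. A known result, due to Erdős and extended to general weights, says: if $\lambda$ is a non-integer Pisot number, then every $\lambda$-refinable $f$ with integer translations satisfies $\widehat f(\xi)\not\to0$ as $|\xi|\to\infty$, so none lies in $L^1(\mathbb R)$. For integer $\lambda$ there are $L^1$ examples such as B-splines, so integers are set aside. The question, from "Refinable Functions With Non-Integer Dilations", is whether Pisot numbers are the only obstruction: *if $\lambda$ is not an integer and not Pisot, $|\lambda|>1$, must there exist a $\lambda$-refinable $f\in L^1(\mathbb R)$ with integer translations?*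

The answer is no. The counterexamples have conjugates exactly on the unit circle.

**Definition (condition (Q)).** A number $\lambda$ satisfies (Q) if $\lambda\in\mathbb R$, $|\lambda|>1$, $\lambda$ is an algebraic integer of degree $4$, and its conjugates are $\lambda,\lambda^{-1},\omega,\bar\omega$ with $|\omega|=1$, $\omega\notin\mathbb R$.

In other words, $\lambda$ or $-\lambda$ is a Salem number of degree $4$. Such a $\lambda$ is not an integer, and it is not Pisot because $|\omega|=1$.

**Theorem 1.** If $\lambda$ satisfies (Q), then (1) with real $c_j$, $\sum c_j=|\lambda|$, and integers $d_j$ has no nonzero solution $f\in L^1(\mathbb R)$.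

**Theorem 2.** Let $\lambda$ satisfy (Q). If the solution of (1) with integer translations is a finite signed Borel measure, then it is purely singular. In particular all self-similar measures given by laws of $\sum_{k\ge1}\lambda^{-k}X_k$, with $X_k$ i.i.d. taking finitely many integer values, are singular.

**Proposition 3.** Let $\lambda\in\mathbb R$ be algebraic with all conjugates (including $\lambda$) of modulus $>1$, and let $a_dx^d+\dots+a_0\in\mathbb Z[x]$ be its primitive minimal polynomial. With $q=|a_0|$, $d_j=j$, $c_j=|\lambda|/q$ $(0\le j<q)$, the solution of (1) is a bounded, compactly supported function.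

Proposition 3 covers $\sqrt2$ and $3/2$; it is not needed for the answer. No classification of dilations is claimed.

**Example (numbers satisfying (Q)).** For each integer $a\ge1$, $a\ne2$, put
$$P_a(x)=x^4-ax^3-x^2-ax+1=x^2(y^2-ay-3),\qquad y=x+1/x.$$
The roots of $y^2-ay-3$ are $y_{1,2}=\frac{a\pm\sqrt{a^2+12}}2$. Here $y_1\ge\frac{1+\sqrt{13}}2>2$, and $y_1y_2=-3$ gives $-2<y_2<0$. They are irrational: if $a^2+12=s^2$ then $(s-a)(s+a)=12$ with factors of equal parity, so the factors are $2,6$ and $a=2$. Solving $x+1/x=y_1$ gives roots $\lambda^{\pm1}$ with $\lambda>1$. Solving $x+1/x=y_2$ gives a nonreal pair with $\omega\bar\omega=1$, $\omega+\bar\omega=y_2$. Finally $\lambda$ has degree $4$: the field $\mathbb Q(y_1)\subset\mathbb Q(\lambda)$ is real quadratic, and $\lambda$ has degree at most $2$ over it. If $\lambda\in\mathbb Q(y_1)$, the conjugation $y_1\mapsto y_2$ of this real field would send $\lambda$ to a real root of $x^2-y_2x+1$, whose discriminant $y_2^2-4$ is negative. So $\lambda$ satisfies (Q). As $y_1$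 increases with $a$, we get infinitely many such $\lambda$. For $a=1$, $\lambda\approx1.7221$ is the largest root of $x^4-x^3-x^2-x+1$.

So Theorem 1 gives infinitely many non-integer, non-Pisot dilations for which no $L^1$ refinable function with integer translations exists. Sections 3–10 prove Theorem 1.

## 3. Passing to a nonnegative even product

The aim of this section is to replace $f$ by a function whose transform is a product of nonnegative factors. Fix $\lambda$ with (Q) and suppose, for contradiction, that a nonzero $f\in L^1$ solves (1) with integer $d_j$.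

Taking Fourier transforms in (1) gives $\widehat f(\xi)=H(\xi/\lambda)\widehat f(\xi/\lambda)$. Iterate; since $\widehat f$ is continuous, $\widehat f(\xi)=\widehat f(0)\prod_{k\ge1}H(\lambda^{-k}\xi)$. As $f\ne0$, we have $\widehat f(0)\ne0$, and we normalize $\widehat f(0)=1$. Then $f$ is the solution (2), so it has compact support. It is real because $H(-\xi)=\overline{H(\xi)}$. Put $g=f*f(-\,\cdot)$. This is in $L^1$ and supported in a compact interval $I$. With $h=|H|^2$,
$$\widehat g(\xi)=|\widehat f(\xi)|^2=\prod_{k\ge1}h(\lambda^{-k}\xi),\qquad\widehat g(0)=\int g=1.$$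
The function $h\ge0$ is a trigonometric polynomial. It is even, it is $1$-periodic because the $d_j$ are integers, and $h(0)=1$. Evenness gives $h'(0)=0$. Taylor's formula at $0$, the Lipschitz property and periodicity therefore give a constant $\kappa\ge1$ with
$$|h(x)-1|\le\kappa\|x\|^2,\qquad|h(x)-h(y)|\le\kappa\|x-y\|.\tag{3}$$

Note that $h$ may exceed $1$ and may vanish at some points. For the weights of Section 1, $h(x)=\cos^2\pi x$.

## 4. Powers of $\lambda$ modulo $1$

Since $h$ is $1$-periodic, we need to know $\lambda^k\beta$ modulo $1$ for $\beta\in\mathbb Z[\lambda]$. The trace supplies this.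

Let $K=\mathbb Q(\lambda)$. As $\lambda^{-1}\in K$ is a conjugate of $\lambda$, there is an automorphism $\sigma$ of $K$ with $\sigma(\lambda)=\lambda^{-1}$. Let $\tau:K\to\mathbb C$ be the embedding with $\tau(\lambda)=\omega$. Write
$$\beta'=\sigma(\beta),\qquad\beta^*=\tau(\beta).$$
The product of the four conjugates of $\lambda$ is $1$, so the minimal polynomial of $\lambda$ has constant term $1$, and $\lambda^{-1}\in\mathbb Z[\lambda]$. Hence $\mathbb Z[\lambda]$ is $\sigma$-stable and $\lambda^k\mathbb Z[\lambda]=\mathbb Z[\lambda]$ for all $k\in\mathbb Z$. Moreover $(\lambda^k\beta)'=\lambda^{-k}\beta'$ and $(\lambda^k\beta)^*=\omega^k\beta^*$. The four conjugates of $\lambda^k\beta$ are its images under the four embeddings of $K$, namely $\mathrm{id},\sigma,\tau,\overline\tau$, and for $\beta\in\mathbb Z[\lambda]$ their sum is an integer. So for $\beta\in\mathbb Z[\lambda]$ and $k\in\mathbb Z$,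
$$\lambda^k\beta\equiv-\lambda^{-k}\beta'-2\,\mathrm{Re}(\omega^k\beta^*)\pmod 1.\tag{4}$$

Three more facts will be used. First, $(\beta')^*=\overline{\beta^*}$, since both $\tau\sigma$ and $\overline\tau$ send $\lambda$ to $\bar\omega$. Second, $\omega$ is not a root of unity: $\omega^n=1$ would give $\lambda^n=1$ by conjugation. Hence, by Dirichlet's theorem, $|\omega^t-1|$ $(t\ge1)$ is positive with infimum $0$, and the powers $\omega^k$, $k\ge k_0$, are dense in the unit circle for every $k_0$. Third, $\beta\ne0$ implies $\beta^*\ne0$.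

As a check, take $a=1$, $\beta=1$, $k=3$. With $V_k=\lambda^k+\lambda^{-k}$ and $y_1^2=y_1+3$ we get $V_2=y_1^2-2=y_1+1$ and $V_3=y_1V_2-V_1=y_1^2=y_1+3$. The same computation gives $2\,\mathrm{Re}\,\omega^3=y_2+3$. The sum is $y_1+y_2+6=7\in\mathbb Z$, as (4) predicts.

## 5. What one sequence of frequencies gives, and what $n$ frequencies could give

The sensible first attempt is to copy the golden ratio: evaluate $\widehat g(\lambda^N\beta)=\prod_{k<N}h(\lambda^k\beta)$ and let $N\to\infty$. For $k\to-\infty$ the factors tend to $1$ geometrically, as before. For $k\to+\infty$, however, (4) says that $\lambda^k\beta$ is close modulo $1$ to $-2\,\mathrm{Re}(\omega^k\beta^*)$, which does not tend to $0$.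

**Failure for the weights of Section 1.** *If $h(x)=\cos^2\pi x$, then $\widehat g(\lambda^N\beta)\to0$ as $N\to\infty$, for every nonzero $\beta\in\mathbb Z[\lambda]$.* Indeed the continuous function $z\mapsto2\,\mathrm{Re}(z\beta^*)$ on the unit circle is not constant, so it takes some value $x_0\notin\mathbb Z$. By density, $2\,\mathrm{Re}(\omega^k\beta^*)$ is as close as we like to $x_0$ for infinitely many $k>0$, and by (4) $\lambda^k\beta$ is then close to $-x_0$ modulo $1$. For these $k$ we have $h(\lambda^k\beta)\le c$ with a fixed $c<1$, and no factor exceeds $1$. So Riemann–Lebesgue is not violated along such a sequence.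

The next thought is to vary $\beta$ and make $s=|\beta^*|$ small. Once $k$ is large, each factor is $1-O(s^2)$, so about $s^{-2}$ factors together cost only a constant. But $\beta\beta'|\beta^*|^2$ is the norm of $\beta$, a nonzero integer, so $|\beta\beta'|\ge s^{-2}$. The set of $k$ for which $|\lambda^k\beta|\ge1$ and $|\lambda^{-k}\beta'|\ge1$ is an interval of length at least $2\log(1/s)/\log|\lambda|$. There (4) says nothing useful, and factors may be lost. The construction below uses
$$\beta_J=b\prod_{i<J}(\lambda^{T_i}-1),$$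
for which the uncontrolled $k$ lie near the $2^{J-1}$ points $-\sum_{i\in S}T_i$. It will give, over a long window around $k=0$,
$$W=\prod_{-M\le k<M}h(\lambda^k\beta_J)\ge e^{-A2^J},\qquad s_J=|\beta_J^*|\le e^{-c(5/2)^J}.$$
The lower bound for $W$ tends to $0$, so a single frequency still gives no contradiction with Riemann–Lebesgue. What helps is that $s_J$ is far smaller than any power of the lower bound for $W$.

Here is how to exploit that. Suppose we have frequencies $\nu_1,\dots,\nu_n$ such that $\widehat g\big(\sum_{i\in S}\pm\nu_i\big)\approx W^{|S|}$ for all $S$. Let $Y(x)=a\sum_i\cos(2\pi\nu_ix)$. Then $\int Yg\approx anW$. If the $\nu_i$ grow fast, the cosines are nearly orthogonal on $I$, so $\int_IY^2=O(a^2n)$. With $a=\pi/(nW)$ and $nW^2\to\infty$, the function $Y$ tends to $0$ in $L^2(I)$ while $\int Yg\approx\pi$. If $g$ were in $L^2$, Cauchy–Schwarz would finish. But $g$ is only in $L^1$, and the available bound on $|Y|$ is $na=\pi/W$, which need not stay bounded. The way around this is to test $g$ against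 a *bounded* function built from $Y$, namely a product close to $e^{\mathrm iY}$:
$$\prod_{i=1}^n\big(1+\mathrm i\,a\cos(2\pi\nu_ix)\big).$$
Its integral against $g$ is computable, because expanding it produces only the values $\widehat g(\sum\pm\nu_i)$. We need $n\approx W^{-2}$ frequencies. Each shifted copy of $\beta_J$ disturbs the others by about $s_J$ in each factor, and this is affordable exactly because $(5/2)^J$ outgrows $2^J$.

## 6. A base element at which no factor is small

We first need a starting element $b$ with $|b^*|$ as small as we like and all factors $h(\lambda^kb)$ bounded below by a constant that does not depend on how small $|b^*|$ is. The threat is a zero of $h$.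

**Lemma A.** There is $\eta\in(0,1]$ such that for every $\varepsilon>0$ there is $b\in\mathbb Z[\lambda]\setminus\{0\}$ with $|b^*|\le\varepsilon$ and $h(\lambda^kb)\ge\eta$ for all $k\in\mathbb Z$.

**Step 1: avoiding the zeros of $h$.** We choose $N$ so that $\lambda^k\gamma$ is never a zero of $h$ when $\gamma\in N\mathbb Z[\lambda]$. Since $h(0)=1$, $h$ has finitely many zeros in $[0,1)$, all in $(0,1)$. Each zero $\zeta$ that lies in $K$ can be written $\zeta=\sum_{i=0}^3z_i\lambda^i$ with $z_i\in\mathbb Q$. Let $N\ge1$ be an integer larger than all $|z_1|,|z_2|,|z_3|$ that occur.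

Suppose $\gamma\in N\mathbb Z[\lambda]$ and $h(\lambda^k\gamma)=0$. Then $\lambda^k\gamma=\zeta+v$ with $v\in\mathbb Z$ and $\zeta$ a zero in $(0,1)$. So $\zeta\in K$, and $\zeta+v\in N\mathbb Z[\lambda]=\bigoplus_{i=0}^3N\mathbb Z\lambda^i$. Hence $z_1,z_2,z_3$ lie in $N\mathbb Z$ and have modulus $<N$, so they vanish, and $\zeta+v=z_0+v\in N\mathbb Z$. So $\zeta\in\mathbb Z$, contradicting $\zeta\in(0,1)$.

**Step 2: one element with all factors bounded below.** Choose $r\ge1$ with $|\omega^r-1|\le\frac12$ and put $\beta_0=N(\lambda^r-1)^u$, with $u$ so large that $s_0:=|\beta_0^*|=N|\omega^r-1|^u$ satisfies $\kappa(3s_0)^2\le\frac12$. Both $\beta_0$ and $\beta_0'=N(\lambda^{-r}-1)^u$ are nonzero elements of $N\mathbb Z[\lambda]$, with $|(\beta_0')^*|=s_0$ and $(\beta_0')'=\beta_0$.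

As $k\to-\infty$, $\lambda^k\beta_0\to0$ and $h(\lambda^k\beta_0)\to1$. For large $k>0$, (4) gives $\|\lambda^k\beta_0\|\le|\lambda|^{-k}|\beta_0'|+2s_0\le3s_0$, so $h(\lambda^k\beta_0)\ge\frac12$ by (3). At the finitely many remaining $k$, $h(\lambda^k\beta_0)>0$ by Step 1. The same holds for $\beta_0'$. Therefore
$$h_*:=\min\Big\{\inf_{k\in\mathbb Z}h(\lambda^k\beta_0),\ \inf_{k\in\mathbb Z}h(\lambda^k\beta_0')\Big\}>0,$$
and $h_*\le1$, because the factors tend to $1$ as $k\to-\infty$.

**Step 3: making the $*$-conjugate small at a cost of a factor $2$.** Let $b_T=(\lambda^T-1)\beta_0\ne0$, with $T\to\infty$ along a sequence for which $\omega^T\to1$. The idea is that $\lambda^kb_T$ looks like $\lambda^{k+T}\beta_0$ for early $k$ and like $\lambda^{-k}\beta_0'$ for late $k$.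

If $k\ge-T/2$, apply (4) to $\lambda^{k+T}\beta_0$ and to $\lambda^k\beta_0$ and subtract:
$$\lambda^kb_T\equiv\lambda^{-k}\beta_0'-\lambda^{-k-T}\beta_0'-2\,\mathrm{Re}\big((\omega^T-1)\omega^k\beta_0^*\big)\pmod1.$$
As $|\lambda|^{-k-T}\le|\lambda|^{-T/2}$, (3) gives $h(\lambda^kb_T)\ge h_*-\kappa\big(|\lambda|^{-T/2}|\beta_0'|+2|\omega^T-1|s_0\big)$.

If $k<-T/2$, then $\lambda^kb_T=\lambda^{k+T}\beta_0-\lambda^k\beta_0$ with $|\lambda^k\beta_0|\le|\lambda|^{-T/2}|\beta_0|$, so $h(\lambda^kb_T)\ge h_*-\kappa|\lambda|^{-T/2}|\beta_0|$.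

For large $T$ in the sequence, $\inf_kh(\lambda^kb_T)\ge h_*/2=:\eta$, and $|b_T^*|=|\omega^T-1|s_0\to0$. This proves Lemma A. $\square$

From now on fix $b$ as in Lemma A with
$$s_1:=|b^*|\le\frac{\eta}{10\kappa}\ \Big(\le\frac1{10}\Big),\qquad B:=\max(|b|,|b'|),$$
and an integer $R\ge1$ with $|\lambda|^{2R}\ge2$ and $4B|\lambda|^{-R}\le s_1$. Note that $s_1>0$.

## 7. Exponents $T_i$ from the rotation by $\omega$

To see what is needed, look at $b(\lambda^{T_1}-1)(\lambda^{T_2}-1)$ with $T_2$ much larger than $T_1$. It is a signed sum of four terms $\lambda^{T_S}b$ with $T_S\in\{0,T_1,T_2,T_1+T_2\}$. Multiply by $\lambda^k$ and let $k$ increase. A term with $k+T_S\ll0$ is negligible, and a term with $k+T_S\gg0$ is, modulo $1$, nearly $-2\,\mathrm{Re}$ of $\pm\omega^{k+T_S}b^*$. So the quantity that matters is the sum of $\pm\omega^{k+T_S}b^*$ over the terms already passed: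

- for $-(T_1+T_2)\ll k\ll-T_2$ one term has passed, and the sum has modulus $s_1$, for about $T_1$ values of $k$;
- for $-T_2\ll k\ll-T_1$ two terms have passed, and the sum has modulus $s_1|\omega^{T_1}-1|$, for about $T_2-T_1$ values of $k$;
- for $-T_1\ll k\ll0$ three have passed, and the sum has modulus at most $s_1|\omega^{T_1}-1|+s_1$, for about $T_1$ values of $k$;
- for $k\gg0$ all four have passed, and the modulus is $s_1|\omega^{T_1}-1||\omega^{T_2}-1|$.

Since the loss in each factor is quadratic, with $s_2=s_1|\omega^{T_1}-1|$ we want $s_1^2T_1$ and $s_2^2T_2$ bounded. So $T_i$ should be at most of order $s_i^{-2}$. Dirichlet's theorem with that budget makes $|\omega^{T_i}-1|$ of order $s_i^2$, hence $s_{i+1}$ of order $s_i^3$. We also want $T_i\ge3T_{i-1}$, so that the terms pass in a clear order. This forces us to use multiples of good return times, and the lemma controls the multipliers.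

**Lemma B.** There are integers $0<T_1<T_2<\cdots$ and $Y_0<\infty$ such that, with $s_i:=s_1\prod_{l<i}|\omega^{T_l}-1|>0$:

- (i) $T_1\ge4R$ and $T_i\ge3T_{i-1}$ for $i\ge2$;
- (ii) $s_i^2T_i\le Y_0$ for all $i$;
- (iii) $s_{i+1}\le s_i/2$ for $i\ge1$, $s_{i+1}\le s_i^{5/2}$ for $i\ge2$, and $s_2<1$.

**Step 1: the choice.** Call $T\ge1$ a *record time* if $|\omega^t-1|>|\omega^T-1|$ for $1\le t<T$. For $a=1$, since $|\omega^t-1|^2=2-2\,\mathrm{Re}\,\omega^t$ and $2\,\mathrm{Re}\,\omega^t=y_2,\ y_2+1,\ y_2+3$ for $t=1,2,3$, the first values of $|\omega^t-1|^2$ are about $3.303,\,2.303,\,0.303$, so $1,2,3$ are record times. Since $|\omega^t-1|$ is positive with infimum $0$, there are arbitrarily large record times, and $|\omega^T-1|\to0$ along them. Let $T_1$ be a record time with $T_1\ge4R$, $|\omega^{T_1}-1|\le\frac12$ and $s_2=s_1|\omega^{T_1}-1|\le(8\pi)^{-2}$. For $i\ge2$, given $T_1,\dots,T_{i-1}$ and hence $s_i$, let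
$$t_i=\min\{t\ge1:|\omega^t-1|\le2\pi s_i^2\},\qquad c_i=\lceil3T_{i-1}/t_i\rceil,\qquad T_i=c_it_i.$$
(These $c_i$ are integers and have nothing to do with the weights in (1).) Then $3T_{i-1}\le T_i\le3T_{i-1}+t_i$, which gives (i).

**Step 2: the multipliers $c_i$ do not grow too fast.** By induction we show, for all $i\ge2$,
$$s_i\le(2\pi4^{i-1})^{-2},\qquad s_i\le s_{i-1},\qquad c_i\le4^{i-1}.\tag{P$_i$}$$

For $i=2$ the first two hold by the choice of $T_1$. Moreover $2\pi s_2^2=2\pi s_1^2|\omega^{T_1}-1|^2<|\omega^{T_1}-1|$, as $s_1\le\frac1{10}$. By the record property every $t\le T_1$ has $|\omega^t-1|\ge|\omega^{T_1}-1|>2\pi s_2^2$. Hence $t_2>T_1$ and $c_2\le3$.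

Assume (P$_i$). Since $|\omega^{ct}-1|\le c|\omega^t-1|$,
$$s_{i+1}=s_i|\omega^{T_i}-1|\le c_i\cdot2\pi s_i^2\cdot s_i\le2\pi4^{i-1}s_i^3\le s_i^{5/2}\le\frac{s_i}{16}.$$
The third inequality uses $s_i^{1/2}\le(2\pi4^{i-1})^{-1}$, and the last uses $s_i^{3/2}\le(8\pi)^{-3}\le\frac1{16}$. Hence $s_{i+1}\le\frac1{16}(2\pi4^{i-1})^{-2}=(2\pi4^i)^{-2}$ and $s_{i+1}\le s_i$. The threshold defining $t_{i+1}$ is thus no larger than the one defining $t_i$, so $t_{i+1}\ge t_i$, and
$$c_{i+1}\le\frac{3T_i}{t_{i+1}}+1=\frac{3c_it_i}{t_{i+1}}+1\le3c_i+1\le4c_i\le4^i.$$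
This is (P$_{i+1}$).

**Step 3: conclusion.** The induction showed $s_{i+1}\le s_i^{5/2}$ and $s_{i+1}\le s_i/16$ for $i\ge2$. With $s_2\le s_1/2$ and $s_2<1$ this is (iii). For (ii), write $\omega=e^{2\pi\mathrm i\theta}$. Dirichlet's theorem with $Q=\lceil s_i^{-2}\rceil$ gives $1\le t\le Q$ with $\|t\theta\|\le1/Q$, so $|\omega^t-1|\le2\pi/Q\le2\pi s_i^2$. As $s_i<1$, $Q\le2s_i^{-2}$. Hence $t_i\le2s_i^{-2}$ for $i\ge2$. For $i\ge3$ we have $s_i\le s_{i-1}/16$, so
$$s_i^2T_i\le3s_i^2T_{i-1}+s_i^2t_i\le\tfrac3{256}s_{i-1}^2T_{i-1}+2.$$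
By induction (ii) holds with $Y_0=\max(4,s_1^2T_1,s_2^2T_2)$, because $\frac3{256}Y_0+2\le Y_0$ when $Y_0\ge4$. $\square$

## 8. The elements $\beta_J$ and the loss $e^{-A2^J}$

For $J\ge3$ let
$$\beta_J=b\prod_{i=1}^{J-1}(\lambda^{T_i}-1)=\sum_{S\subset\{1,\dots,J-1\}}\epsilon_S\lambda^{T_S}b,\qquad T_S=\sum_{i\in S}T_i,\quad\epsilon_S=(-1)^{J-1-|S|}.$$
Then $|\beta_J^*|=s_J$. Since $|\lambda|^{T_i}\ge2$, each $|\lambda^{T_i}-1|\ge1$, so $|\beta_J|\ge|b|$. By (i), $\sum_{l\le J-1}T_l\le2T_{J-1}$. Also $|\lambda^{T_i}-1|\le2|\lambda|^{T_i}$ and $|\lambda^{-T_i}-1|\le2$. Hence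
$$B_J:=\max(|\beta_J|,|\beta_J'|)\le2^JB|\lambda|^{2T_{J-1}}.\tag{5}$$
Also by (i), $\sum_{l<i}T_l\le T_i(\frac13+\frac19+\cdots)=T_i/2$. So if $i$ is the highest index in which $S$ and $S'$ differ, and $i\in S$, then $T_S-T_{S'}\ge T_i-\sum_{l<i}T_l\ge T_i/2\ge2R$. Write $S>S'$ if $T_S>T_{S'}$. This is the lexicographic order in which the highest differing index decides, and distinct $T_S$ differ by at least $2R$. For $J=3$ the order is $\emptyset<\{1\}<\{2\}<\{1,2\}$.

**Lemma C.** $h(\lambda^k\beta_J)\ge\eta/2$ for all $k\in\mathbb Z$. There is a constant $A$, independent of $J$, such that for every integer $M\ge1$ with $Ms_J^2\le1$,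
$$W:=\prod_{-M\le k<M}h(\lambda^k\beta_J)\ge e^{-A2^J}.$$

**Step 1: split the terms by their stage.** The purpose is to locate $\lambda^k\beta_J$ modulo $1$. Fix $k$. Call $S$ *past* if $k+T_S\ge R$, *active* if $-R\le k+T_S<R$, and *future* if $k+T_S<-R$. Since distinct $T_S$ differ by at least $2R$, at most one $S$ is active. Put
$$C_k=\sum_{S\text{ past}}\epsilon_S\omega^{k+T_S}b^*,\qquad d_k=\min_{S\text{ past}}(k+T_S)\ge R,\qquad d_k'=\min_{S\text{ future}}|k+T_S|>R.$$
Apply (4) to each past term. The parts $\lambda^{-(k+T_S)}b'$ have exponents spaced by at least $2R$, and $|\lambda|^{2R}\ge2$, so they add up to at most $2B|\lambda|^{-d_k}$. The future terms add up to at most $2B|\lambda|^{-d_k'}$ in the same way. Hence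
$$u_k:=\Big\|\lambda^k\beta_J-\sum_{S\text{ active}}\epsilon_S\lambda^{k+T_S}b\Big\|\le2B|\lambda|^{-d_k}+2B|\lambda|^{-d_k'}+2|C_k|,\tag{6}$$
where a term is absent if the corresponding set is empty.

**Step 2: bound $C_k$.** If all $S$ are past, then $C_k=\omega^k\beta_J^*$ and $|C_k|=s_J$. Otherwise let $S^0$ be the largest non-past set. The past sets are exactly those above it. Sorting them by the highest index $i$ where they differ from $S^0$ (so $i\in S$, $i\notin S^0$) gives
$$\{S>S^0\}=\bigsqcup_{i\notin S^0}\{S:\ i\in S,\ S\cap(i,J)=S^0\cap(i,J)\}.$$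
In the $i$-th block the indices below $i$ are free, so the sum of $\epsilon_S\omega^{k+T_S}b^*$ over the block factors, and its modulus is $\big|b^*\prod_{l<i}(\omega^{T_l}-1)\big|=s_i$. By (iii), $s_{i+1}\le s_i/2$, so
$$|C_k|\le\sum_{i\notin S^0}s_i\le2s_{i_0},\qquad i_0=\min\{i\le J-1:i\notin S^0\},\tag{7}$$
and $C_k=0$ if $S^0=\{1,\dots,J-1\}$, since then nothing is past. In all cases $|C_k|\le2s_1$. By (6) and the choice of $R$,
$$u_k\le4B|\lambda|^{-R}+4s_1\le5s_1.$$

**Step 3: bound each factor.** Call $k$ active if some $S$ is active. Then, by (3) and evenness of $h$ (which disposes of the sign $\epsilon_S$),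
$$h(\lambda^k\beta_J)\ge h(\lambda^{k+T_S}b)-5\kappa s_1\ge\eta-\tfrac\eta2=\tfrac\eta2.$$
There are at most $2R\cdot2^{J-1}$ active $k$. If $k$ is not active, then $u_k=\|\lambda^k\beta_J\|$ and $\kappa u_k^2\le25\kappa s_1^2\le\frac14$, so by (3) and $1-x\ge e^{-2x}$ on $[0,\frac12]$,
$$h(\lambda^k\beta_J)\ge1-\kappa u_k^2\ge e^{-2\kappa u_k^2},\qquad1-\kappa u_k^2\ge\tfrac34\ge\tfrac\eta2.$$
This proves the first claim of the lemma. For the second, it remains to bound $\sum u_k^2$ over the non-active $k\in[-M,M)$.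

**Step 4: sum the geometric parts.** Let $S$ be the past set with smallest $T_S$. The map $k\mapsto(S,d_k)$ is injective, because $k=d_k-T_S$. Hence
$$\sum_k\big(2B|\lambda|^{-d_k}\big)^2\le2^{J-1}\,4B^2\sum_{d\ge R}|\lambda|^{-2d}\le2^{J-1}\frac{s_1^2}{4(1-|\lambda|^{-2})},$$
using $4B|\lambda|^{-R}\le s_1$. The same bound holds with $d_k'$ in place of $d_k$, taking the future set with largest $T_S$.

**Step 5: sum $|C_k|^2$.** Let $S^0\ne\{1,\dots,J-1\}$. Its successor $S^+$ in the order is obtained, as in binary counting, by adding $i_0$ and deleting $1,\dots,i_0-1$. The set $S^0$ is the largest non-past set exactly when $R-T_{S^+}\le k<R-T_{S^0}$. This happens for $T_{S^+}-T_{S^0}\le T_{i_0}$ values of $k$. By (7) and Lemma B(ii) these $k$ contribute at most $4s_{i_0}^2T_{i_0}\le4Y_0$ to $\sum|C_k|^2$. There are fewer than $2^{J-1}$ such $S^0$. Next, all $S$ are past exactly when $k=k+T_\emptyset\ge R$. Fewer than $M$ of the $k\in[-M,M)$ are of this kind, and they contribute at most $Ms_J^2\le1$. For the remaining $k$,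 $C_k=0$.

**Step 6: multiply.** By (6) and $(x+y+z)^2\le3(x^2+y^2+z^2)$,
$$\sum u_k^2\le3\Big(2^J\frac{s_1^2}{4(1-|\lambda|^{-2})}+4\big(2^{J-1}\cdot4Y_0+1\big)\Big)=O(2^J),$$
with a constant independent of $J$ and $M$. All lower bounds in Step 3 ($\eta/2$ for active $k$, $e^{-2\kappa u_k^2}$ otherwise) are at most $1$. So $W\ge(\eta/2)^{2R\cdot2^{J-1}}e^{-2\kappa\sum u_k^2}\ge e^{-A2^J}$ for a suitable $A$. $\square$

## 9. Shifted copies of $\beta_J$ on which $\widehat g$ is nearly multiplicative

For $J\ge3$ write $\beta=\beta_J$ and put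
$$M=3T_{J-1}+3^J,\quad n=J\lceil e^{2A2^J}\rceil,\quad W=\prod_{-M\le k<M}h(\lambda^k\beta),\quad E=4B_J|\lambda|^{-M}+2ns_J.$$
Here $M$ is half the length of a window, $n$ the number of frequencies, and $E$ will be the error in each factor.

**Step 1: all parameters are compatible.** By (iii), $s_J\le s_2^{(5/2)^{J-2}}\le e^{-c(5/2)^J}$ with some $c>0$. By (ii) and (iii), $T_{J-1}s_J\le Y_0s_{J-1}^{-2}s_{J-1}^{5/2}=Y_0s_{J-1}^{1/2}$. Now $n=e^{O(2^J)}$ and $(5/2)^J/2^J\to\infty$, so
$$Mn^2s_J\le\big(3Y_0s_{J-1}^{1/2}+3^Js_J\big)n^2\to0.$$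
In particular $Ms_J^2\le1$ for large $J$, so Lemma C applies and $W\ge e^{-A2^J}$. By (5),
$$MnB_J|\lambda|^{-M}\le2^JBn\,(3T_{J-1}+3^J)\,|\lambda|^{-T_{J-1}-3^J}\to0.$$
Indeed, with $x=T_{J-1}+3^J$ we have $(3T_{J-1}+3^J)|\lambda|^{-x}\le3x|\lambda|^{-x}=O(|\lambda|^{-x/2})=O(|\lambda|^{-3^J/2})$, and $3^J/2^J\to\infty$. Altogether
$$MnE\to0,\qquad nW^2\ge J\to\infty.\tag{8}$$
From now on $J$ is large. Define the frequencies
$$\nu_i=\lambda^{(2i-1)M}\beta\qquad(1\le i\le n).$$

**Lemma D.** There is $\delta_J\to0$ such that for all $S\subset\{1,\dots,n\}$ and all signs $\varepsilon_i=\pm1$ $(i\in S)$,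
$$\Big|\widehat g\Big(\sum_{i\in S}\varepsilon_i\nu_i\Big)-W^{|S|}\Big|\le\delta_JW^{|S|}.$$

**Step 2: cut the product into windows.** Each window should see one shifted copy of $\beta$ and essentially nothing of the others. Let $\xi=\sum_{i\in S}\varepsilon_i\nu_i$, so $\widehat g(\xi)=\prod_{k\le-1}h(\lambda^k\xi)$. Split $k\le-1$ into the windows $-2qM\le k<-2(q-1)M$ $(1\le q\le n)$ and the tail $k<-2nM$. In window $q$ put $l=k+(2q-1)M\in[-M,M)$. The term with index $i$ in $\lambda^k\xi$ is $\varepsilon_i\lambda^{l+2M(i-q)}\beta$.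

If $i<q$, its modulus is at most $B_J|\lambda|^{-M-2M(q-i-1)}$, since $l<M$. If $i>q$, then by (4) its distance to $\mathbb Z$ is at most $B_J|\lambda|^{-l-2M(i-q)}+2s_J\le B_J|\lambda|^{-M-2M(i-q-1)}+2s_J$, since $-l\le M$. As $|\lambda|^{2M}\ge2$, each of the two geometric series sums to at most $2B_J|\lambda|^{-M}$, and there are at most $n$ terms $2s_J$. Hence in window $q$
$$\lambda^k\xi\equiv\begin{cases}\varepsilon_q\lambda^l\beta+e&(q\in S)\\ e&(q\notin S)\end{cases}\pmod1,\qquad\|e\|\le E.$$

**Step 3: compare factors.** Put $\varrho=2\kappa E/\eta$. By (8), for large $J$ we have $E\le1$ and $\varrho\le\frac12$. If $q\in S$, then by (3), evenness and $h(\lambda^l\beta)\ge\eta/2$ (Lemma C), $|h(\lambda^k\xi)/h(\lambda^l\beta)-1|\le\varrho$. If $q\notin S$, then $|h(\lambda^k\xi)-1|\le\kappa E^2\le\varrho$. In the tail, with $k=-2nM-m$ and $m\ge1$,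
$$|\lambda^k\xi|\le\sum_{i\le n}B_J|\lambda|^{(2i-1)M-2nM-m}\le2B_J|\lambda|^{-M-m}\le\tfrac E2|\lambda|^{-m},$$
so $|h(\lambda^k\xi)-1|\le\kappa E^2|\lambda|^{-2m}\le\frac12$.

**Step 4: add logarithms.** For $q\in S$, the product of $h(\lambda^l\beta)$ over window $q$ is $W$. The windows contain $2Mn$ values of $k$. With $|\log(1+x)|\le2|x|$ for real $|x|\le\frac12$,
$$\Big|\log\frac{\widehat g(\xi)}{W^{|S|}}\Big|\le4Mn\varrho+\frac{2\kappa E^2}{|\lambda|^2-1}\to0$$
by (8), uniformly in $S$ and $\varepsilon$. Exponentiating gives the lemma. $\square$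

## 10. A Riesz product with imaginary coefficients

Let $a=\pi/(nW)$ and
$$G_J(x)=\prod_{j=1}^n\big(1+\mathrm i\,a\cos(2\pi\nu_jx)\big).$$
By (8), $a^2n=\pi^2/(nW^2)\le\pi^2/J\to0$, and in particular $a\to0$. We compute the limit of $\int G_Jg$ in two ways.

**Step 1: $\int G_Jg\to-1$.** Here we use the arithmetic. Expand the product. For each $S$ the product $\prod_{j\in S}\cos(2\pi\nu_jx)$ is the average over signs $\varepsilon$ of $\exp\big({-2\pi\mathrm i}\sum_{j\in S}\varepsilon_j\nu_jx\big)$. Hence
$$\int G_Jg=\sum_{S}(\mathrm ia)^{|S|}2^{-|S|}\sum_{\varepsilon\in\{\pm1\}^S}\widehat g\Big(\sum_{j\in S}\varepsilon_j\nu_j\Big)=(1+\mathrm iaW)^n+\mathcal E,$$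
where by Lemma D
$$|\mathcal E|\le\delta_J\sum_S(aW)^{|S|}=\delta_J(1+aW)^n=\delta_J\Big(1+\frac\pi n\Big)^n\le\delta_Je^\pi\to0.$$
And $(1+\mathrm iaW)^n=(1+\mathrm i\pi/n)^n\to e^{\mathrm i\pi}=-1$.

**Step 2: $G_J$ is bounded and close to $e^{\mathrm iY_J}$.** Because the coefficients are imaginary, $|G_J|\le(1+a^2)^{n/2}\le e^{a^2n/2}\le2$ for large $J$. Since $|\log(1+\mathrm iy)-\mathrm iy|\le y^2$ for real $|y|\le\frac12$,
$$G_J=\exp(\mathrm iY_J+\rho_J),\qquad Y_J(x)=a\sum_{j=1}^n\cos(2\pi\mu_jx),\quad\mu_j=|\nu_j|=|\lambda|^{(2j-1)M}|\beta_J|,$$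
with $|\rho_J|\le na^2\to0$.

**Step 3: $Y_J\to0$ in $L^2(I)$.** Here we use only that the frequencies grow fast. For large $J$, $\mu_1\ge|\lambda|^M|b|\ge1$ and $\mu_{j+1}=|\lambda|^{2M}\mu_j\ge4\mu_j$, so $\mu_j\ge4^{j-1}$. As $\big|\int_I\cos2\pi\nu x\,dx\big|\le1/(\pi\nu)$ for $\nu>0$, the product-to-sum formula gives, for $j'<j$,
$$\Big|\int_I\cos(2\pi\mu_jx)\cos(2\pi\mu_{j'}x)\,dx\Big|\le\frac1{\pi(\mu_j-\mu_{j'})}\le\frac1{\mu_j}\le4^{-(j-1)},$$
where the middle step uses $\mu_j-\mu_{j'}\ge\frac34\mu_j$. Since $2\sum_{m\ge0}m4^{-m}=\frac89$,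
$$\int_IY_J^2\le a^2\Big(n|I|+2\sum_j(j-1)4^{-(j-1)}\Big)\le a^2(n|I|+1)\to0.$$

**Step 4: $\int G_Jg\to1$ along a subsequence, and the contradiction.** By Step 3, $Y_J\to0$ almost everywhere on $I$ along a subsequence. Along it, by Step 2, $G_J\to1$ almost everywhere on $I$, with $|G_J|\le2$. Since $g\in L^1$ is supported in $I$, dominated convergence gives $\int G_Jg\to\int g=1$. This contradicts Step 1, and Theorem 1 is proved. $\blacksquare$

With the polynomials $P_a$ of Section 2, the question is answered in the negative.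

## 11. Singularity of measure solutions

**Proof of Theorem 2.** The point is that the absolutely continuous part of a solution is again a solution. For a finite signed measure $\mu$, equation (1) reads
$$\mu=\mathcal S\mu:=\sum_j\frac{c_j}{|\lambda|}(\psi_j)_*\mu,\qquad\psi_j(x)=\lambda^{-1}(x+d_j),$$
because $x\mapsto f(\lambda x-d_j)$ is $|\lambda|^{-1}$ times the density of the push-forward of $f\,dx$ under $\psi_j$. The $\psi_j$ are affine bijections, so $\mathcal S$ maps absolutely continuous measures to absolutely continuous ones and singular measures to singular ones. From $\mu_{ac}+\mu_s=\mathcal S\mu_{ac}+\mathcal S\mu_s$ and uniqueness of the Lebesgue decomposition, $\mathcal S\mu_{ac}=\mu_{ac}$. So the density of $\mu_{ac}$ is an $L^1$ solution of (1), and it vanishes by Theorem 1. Hence $\mu$ is singular. The law of $Z=\sum_{k\ge1}\lambda^{-k}X_k$ satisfies $Z=\lambda^{-1}(X_1+Z')$, with $Z'$ independent of $X_1$ and distributed as $Z$. So it is the case $c_j=|\lambda|\,\mathbb P(X_1=d_j)$. $\blacksquare$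

## 12. Dilations all of whose conjugates are expanding

We now prove Proposition 3, which generalizes the trapezoid of Section 1. Let $P=a_dx^d+\dots+a_0$, and let $\lambda=\lambda_1,\dots,\lambda_d$ be the conjugates. Then $q=|a_0|=|a_d|\prod_i|\lambda_i|>1$, so $q\ge2$. The solution of (1) is the law $\mu$ of $\sum_{k\ge1}\lambda^{-k}X_k$ with $X_k$ i.i.d. uniform on $\{0,\dots,q-1\}$, since $\widehat\mu(\xi)=\prod_{k\ge1}H(\lambda^{-k}\xi)$. For $\lambda=\sqrt2$, $P=x^2-2$ and $q=2$, and we recover Section 1. For $\lambda=3/2$, $P=2x-3$, $q=3$ and the weights are $\frac12,\frac12,\frac12$.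

**Step 1: distinctness.** This step shows that finite sums carry equal mass. The $q^n$ numbers $\alpha=\sum_{k<n}x_k\lambda^k$, $x_k\in\{0,\dots,q-1\}$, are distinct. Otherwise a nonzero $D\in\mathbb Z[x]$ with all coefficients of modulus $<|a_0|$ vanishes at $\lambda$. As $P$ is primitive, Gauss's lemma gives $D=PF$ with $F\in\mathbb Z[x]$. The lowest nonzero coefficient of $D$ is $a_0$ times that of $F$, so it has modulus at least $|a_0|$, a contradiction.

**Step 2: the lattices containing these numbers.** We need their covolumes and a uniform covering radius. For $n\ge d$ let $L_n=\mathbb Z+\mathbb Z\lambda+\dots+\mathbb Z\lambda^{n-1}$, embedded in $\mathbb R^{r_1}\times\mathbb C^{r_2}\cong\mathbb R^d$ by the Minkowski embedding of $\mathbb Q(\lambda)$. It is finitely generated, so it lies in $\frac1v$ times the ring of integers for some integer $v\ge1$ and is discrete. It contains a $\mathbb Q$-basis of $\mathbb Q(\lambda)$, so it is a lattice of rank $d$.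

For $m\in\mathbb Z$ we claim that $m\lambda^n\in L_n$ if and only if $a_d\mid m$. If $m\ne0$ and $m\lambda^n\in L_n$, then $\lambda$ is a root of an integer polynomial $mx^n+(\text{lower terms})$. This is divisible by $P$ in $\mathbb Z[x]$, so $a_d\mid m$. Conversely $a_d\lambda^n=-\sum_{i<d}a_i\lambda^{n-d+i}\in L_n$. Hence $[L_{n+1}:L_n]=|a_d|$, and $L_n$ has covolume $c_0|a_d|^{-(n-d)}$, where $c_0$ is the covolume of $L_d$. Since $L_n\supset L_d$, every point of $\mathbb R^d$ is within some $r$ of $L_n$, with $r$ independent of $n$. So the Voronoi cells of $L_n$ lie in balls of radius $r$ about their centers. For $\lambda=3/2$ one has $L_n=2^{-(n-1)}\mathbb Z$.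

**Step 3: counting.** We bound the number of $\alpha$ near a given real point. Each $\alpha$ of Step 1 lies in $L_n$, and its conjugates satisfy $|\alpha_i|\le(q-1)\sum_{k<n}|\lambda_i|^k\le C|\lambda_i|^n$, because $|\lambda_i|>1$. Fix $C'$ and let $x\in\mathbb R$. The Voronoi cells of those $\alpha$ with $|\alpha-x|\le C'$ have disjoint interiors. They lie in the set where the first coordinate is within $C'+r$ of $x$, and each other coordinate (one for each other real conjugate, one for each complex pair) has modulus at most $C|\lambda_i|^n+r\le(C+r)|\lambda_i|^n$. This set has volume at most $C_1\prod_{i\ge2}|\lambda_i|^n$; a complex coordinate contributes a disc of area $\pi(C+r)^2|\lambda_i|^{2n}$, which accounts for both members of the pair. Dividing by the covolume, the number of such $\alpha$ is at most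
$$C_2|a_d|^n\prod_{i\ge2}|\lambda_i|^n=C_2\Big(\frac q{|\lambda|}\Big)^n.$$

**Step 4: bounded density.** Write $\sum_{k\ge1}\lambda^{-k}X_k=\lambda^{-n}\alpha+\theta$ with $\alpha=\sum_{k<n}X_{n-k}\lambda^k$ and $|\theta|\le C_3|\lambda|^{-n}$. By Step 1 each value of $\alpha$ has probability $q^{-n}$. If the sum lies in a given interval of length $|\lambda|^{-n}$, then $\alpha$ lies in an interval of length $1+2C_3$. With $C'=1+2C_3$, Step 3 shows that every interval of length $|\lambda|^{-n}$, $n\ge d$, has $\mu$-measure at most $q^{-n}C_2(q/|\lambda|)^n=C_2|\lambda|^{-n}$. An interval of length $\ell$ is covered by at most $\ell|\lambda|^n+1$ such intervals. Letting $n\to\infty$, its measure is at most $C_2\ell$. Hence $\mu$ is absolutely continuous with density at most $C_2$, and it has compact support because the sums are bounded. $\blacksquare$
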